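# The Aeroplane group has no free subsemigroup

## 1. Squares that commute in the Aeroplane group

Let $T$ be the rooted binary tree. Its vertices are the finite words over $\{0,1\}$, that is, the elements of $\{0,1\}^*$. Write $\sigma$ for the automorphism that changes the first letter, $\sigma(x\eta)=(1-x)\eta$. For automorphisms $g_0,g_1$ write $(g_0,g_1)$ for the automorphism $x\eta\mapsto x\,g_x(\eta)$, and $\sigma(g_0,g_1)$ for the composition $\sigma\circ(g_0,g_1)$. Products are compositions and the right factor acts first.

Start with three automorphisms defined in terms of each other: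
$$a=\sigma(1,c),\qquad b=(1,a),\qquad c=(b,1).$$
Explicitly,
$$a(0\eta)=1\eta,\quad a(1\eta)=0\,c(\eta),\qquad b(0\eta)=0\eta,\quad b(1\eta)=1\,a(\eta),\qquad c(0\eta)=0\,b(\eta),\quad c(1\eta)=1\eta .$$

Let us multiply. The automorphisms $b=(1,a)$ and $c=(b,1)$ act on different halves of the tree, so
$$bc=cb.$$
Next, $a^2(0\eta)=a(1\eta)=0\,c(\eta)$ and $a^2(1\eta)=a(0\,c(\eta))=1\,c(\eta)$, so $a^2=(c,c)$. Therefore $a^2c=(cb,c)$ and $ca^2=(bc,c)$, and since $bc=cb$,
$$a^2c=ca^2 .$$
One more step: $b^2=(1,a^2)$, so $a^2b^2=(c,ca^2)$ and $b^2a^2=(c,a^2c)$. By the previous relation,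
$$a^2b^2=b^2a^2 .$$

So each of the pairs $\{b,c\}$, $\{a,c\}$, $\{a,b\}$ satisfies a relation between two different positive words. Each relation was obtained by pushing the previous one up one level of the tree.

Now change one thing: let $c$ act on the other half. Consider
$$G_1=\langle a_1=\sigma(1,c_1),\ b_1=(1,a_1),\ c_1=(1,b_1)\rangle,\qquad G_2=\langle a_2=\sigma(1,c_2),\ b_2=(1,a_2),\ c_2=(b_2,1)\rangle .$$
Our $a,b,c$ are $a_2,b_2,c_2$. These are the iterated monodromy groups of the Douady Rabbit polynomial $z^2-0.1226\ldots+0.7449\ldots i$ and of the Aeroplane polynomial $z^2-1.7549\ldots$, respectively. In $G_1$ the computation above fails at its first line. We have $b_1c_1=(1,a_1b_1)$ and $c_1b_1=(1,b_1a_1)$, and $a_1b_1\ne b_1a_1$, because $a_1b_1(0\eta)=1\eta$ while $b_1a_1(0\eta)=1\,a_1(\eta)$. It is known that $a_1,b_1,c_1$ even generate a free monoid in $G_1$.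

**Definition (free semigroup of rank 2).** Two elements $g,h$ of a group generate a free semigroup of rank $2$ if different nonempty words in the two letters $g,h$ always represent different group elements.

We have just seen that no two of the generators $a,b,c$ of $G_2$ do this. But two longer elements, such as $g=ab$ and $h=ab^2$, would need a relation of their own, and there are infinitely many pairs. This is the question asked in "Iterated Monodromy Groups", http://www.math.tamu.edu/~nekrash/Preprints/img.pdf: does $G_2$ contain two elements that generate a free semigroup?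

The answer is no. We do not look for relations pair by pair; we count elements.

## 2. Growth excludes free semigroups

Write $G=G_2$, and let $B_G(n)$ be the set of elements that are products of at most $n$ factors from $a^{\pm1},b^{\pm1},c^{\pm1}$. The group has *subexponential growth* if $\frac1n\log|B_G(n)|\to0$. It has *intermediate growth* if in addition $|B_G(n)|$ grows faster than every polynomial in $n$.

**Theorem 1.** There is a constant $C$ with
$$\log|B_G(n)|\le C\,n\,\frac{\log\log n}{(\log n)^{1/4}}$$
for all large $n$. Hence $G_2$ has no free subsemigroup of rank $2$.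

The second sentence follows from the first. Suppose $g,h\in B_G(\ell)$ generate a free semigroup of rank $2$. The $2^N$ products of $N$ factors from $\{g,h\}$ are distinct elements of $B_G(N\ell)$, so $\log|B_G(N\ell)|\ge N\log2$ for all $N$. The first sentence bounds the left side by $o(N)$, a contradiction.

Sections 3–9 prove the first sentence. Section 10 proves a lower bound, which shows that $G_2$ has intermediate growth (Theorem 2). Sections 11 and 12 treat an infinite family of groups that contains $G_2$ (Theorem 3).

## 3. Sections of words in $\mathbb Z^2*\mathbb Z$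

**Step 1: a group with exact bookkeeping.** We want to cut a group element into pieces acting on subtrees and to measure the pieces. In $G$ itself there is no convenient normal form, so we work in a group above it. Since $b$ and $c$ commute in $G$, put
$$F=\langle b,c\mid[b,c]\rangle*\langle a\rangle\cong\mathbb Z^2*\mathbb Z,\qquad\pi:F\to G .$$
In $(F\times F)\rtimes\langle\sigma\rangle$, where $\sigma$ swaps the coordinates, the elements $(1,a)$ and $(b,1)$ commute. So $a\mapsto\sigma(1,c)$, $b\mapsto(1,a)$, $c\mapsto(b,1)$ defines a homomorphism on $F$. If $w\mapsto\sigma^{\epsilon}(w_0,w_1)$, we call $w_x\in F$ the *section* of $w$ at $x$ and write $w(x)\equiv x+\epsilon\pmod 2$. Multiplication gives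
$$(gh)_x=g_{h(x)}\,h_x .$$
Iterate with $w_{vx}=(w_v)_x$ to get $w_v\in F$ for every $v\in\{0,1\}^*$.

The rule sending $\sigma^\epsilon(g_0,g_1)$ to the automorphism $x\eta\mapsto(x+\epsilon)\,\pi(g_x)(\eta)$ is a homomorphism to $\mathrm{Aut}(T)$. Composed with the map above it agrees with $\pi$ on $a,b,c$, hence on $F$. So $\pi(w)(x\eta)=w(x)\,\pi(w_x)(\eta)$, and by induction $\pi(w)(v\eta)=w(v)\,\pi(w_v)(\eta)$, where $w(v)$ is the image of $v$ under $\pi(w)$. Consequently, for every $m$:

> $\pi(w)$ is determined by the permutation that $w$ induces on level $m$ and the tuple $(w_v)_{|v|=m}$.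

**Step 2: normal form.** Every $w\in F$ is uniquely
$$w=s_Ra^{X_R}s_{R-1}\cdots a^{X_1}s_0,\qquad X_i\in\mathbb Z\setminus\{0\},\quad s_i=b^{\beta_i}c^{\gamma_i},\quad s_i\ne1\ \text{ for }0<i<R .$$
We index from right to left, the order in which the factors act. Put
$$R(w)=R,\qquad L(w)=\sum_{i=1}^R|X_i|+\sum_{i=0}^R(|\beta_i|+|\gamma_i|).$$
Then $L$ is the word length of $F$, so every element of $B_G(n)$ is $\pi(w)$ for some $w$ with $L(w)\le n$. Since $X_i\ne0$, also $R(w)\le L(w)$.

**Step 3: the section formula.** We compute $w_x$ from the normal form. First, $s_i\mapsto(b^{\gamma_i},a^{\beta_i})$. Next, $a_0=1$, $a_1=c$, and $a^2\mapsto(c,c)$. Hence the section of $a^{2k}$ at $y$ is $c^k$, and that of $a^{2k+1}=a^{2k}a$ at $y$ is $c^{k+y}$. In one formula, the section of $a^X$ at $y\in\{0,1\}$ is $c^{\lfloor(X+y)/2\rfloor}$ for every $X\in\mathbb Z$.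

For $x\in\{0,1\}$ define the *state* $x_i\in\{0,1\}$ by $x_i\equiv x+X_1+\dots+X_i\pmod2$. It is the letter that $x$ has become when $s_i$ acts. Then
$$w_x=t_Rc^{e_R}t_{R-1}\cdots c^{e_1}t_0,\qquad t_i=\begin{cases}b^{\gamma_i}&x_i=0\\ a^{\beta_i}&x_i=1\end{cases},\qquad e_i=e_i^x=\Big\lfloor\frac{X_i+x_{i-1}}2\Big\rfloor.\tag{1}$$
For each $i$, exactly one $x\in\{0,1\}$ has $x_i=1$. So $e_i^0,e_i^1$ are $\lfloor X_i/2\rfloor,\lfloor(X_i+1)/2\rfloor$ in some order, and
$$e_i^0+e_i^1=X_i,\qquad|e_i^0|+|e_i^1|=|X_i|,\qquad|e_i^x|\le\tfrac12(|X_i|+1).$$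
Every exponent of $w$ is thus used once over the two children, and
$$L(w_0)+L(w_1)\le L(w).\tag{2}$$

**Example A.** Let $w=b^2\,a\,c\,a\,b^3$, so $R=2$, $X_1=X_2=1$, $s_0=b^3$, $s_1=c$, $s_2=b^2$. For $x=1$ the states are $1,0,1$, with $e_1=1$, $e_2=0$, so $w_1=a^2\,(bc)\,a^3$. For $x=0$ the states are $0,1,0$, with $e_1=0$, $e_2=1$; here $t_1=a^{\beta_1}=a^0$ is trivial and $w_0=c$. The lengths are $8=7+1$.

## 4. Positive words never get shorter

The first plan that comes to mind is contraction: find a level $m$ and constants $\eta<1$, $C$ with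
$$\sum_{|v|=m}L(w_v)\le\eta\,L(w)+C\qquad\text{for all }w\in F .$$
This would be enough. Let $g(n)=\log|B_G(n)|$. It is subadditive, so $s=\lim g(n)/n$ exists, and for every $\varepsilon>0$ there is $c_\varepsilon$ with $g(n)\le(s+\varepsilon)n+c_\varepsilon$. Describe an element of $B_G(n)$ by its permutation on level $m$, the lengths $n_v=L(w_v)$, and the elements $\pi(w_v)$. This gives $g(n)\le O(\log n)+(s+\varepsilon)(\eta n+C)+2^mc_\varepsilon$. Divide by $n$ and let $n\to\infty$, then $\varepsilon\to0$, to get $s\le\eta s$, so $s=0$.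

But no such inequality holds. Let $w$ be a positive word in $a,b,c$ and read it from the right. In state $1$ a letter $a$ contributes $c$, a letter $b$ contributes $a$, and a letter $c$ contributes nothing. In state $0$ the letters $a$ and $b$ contribute nothing and $c$ contributes $b$. Each letter is read in state $0$ for one child and in state $1$ for the other, so it contributes exactly one letter to exactly one child. The children are again positive words, and a positive word is geodesic in $F$ because its exponent sums already account for its length. Hence $L(w_0)+L(w_1)=L(w)$, and inductively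
$$\sum_{|v|=m}L(w_v)=L(w)\qquad\text{for every level }m\text{ and every positive }w .$$
The exponentially many positive words of $F$ never contract, and semigroups are built from just such words.

What about the number $R$ of syllables instead of the length? It does drop in places, as in Example A, where $R$ goes from $2$ to $2+0$ although there are now two words. We shall control these drops completely. But a word with no drop can still have arbitrary exponents. Take $X_i=1$, $\gamma_i=0$, and $\beta_i\in\{1,2\}$ arbitrary. By (1), each child has $a$-exponents $\beta_i,\beta_{i+2},\beta_{i+4},\dots$ separated by single letters $c$, and nothing collapses. So counting syllables over one level cannot suffice.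

To see what can, consider more generally a word in which all $X_i$ are odd and all $\beta_i$ are nonzero. The state alternates. For the child with $x_{i-1}=1$, the piece of (1) between positions $i-1$ and $i+1$ is
$$a^{\beta_{i+1}}\;b^{\gamma_i}c^{(X_i+X_{i+1})/2}\;a^{\beta_{i-1}},\qquad\text{because } e_i=\tfrac{X_i+1}2,\ e_{i+1}=\tfrac{X_{i+1}-1}2 .$$
So in a child of such a word,

* the new $a$-exponents are the old $\beta$'s, every second one;
* the new $b$-exponents are the old $\gamma$'s, every second one;
* the new interior $c$-exponents are averages of two neighboring old $X$'s.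

The data travels around a cycle, and once per turn it is averaged. Averaging preserves the sum, which is why $L$ sees nothing on positive words, but it lowers any strictly convex energy unless the two averaged values agree. A bounded energy cannot keep dropping by much, so on some level most neighboring $X$'s agree. Read the cycle backward. If on the next level most neighboring $X$'s agree, then here most $\beta_i=\beta_{i+2}$. If two levels down most neighboring $X$'s agree, then most $\gamma_i=\gamma_{i+4}$. Data of this kind is cheap to describe.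

The rest of the proof makes this precise for all words. Even $X_i$, vanishing $\beta_i$ and cancellations disturb the picture; we shall charge all of them to one quantity $\delta$ whose total over all levels is at most a multiple of $n$.

## 5. The number of lost syllables

**Step 1: raw form and reduction.** We turn (1) into a normal form while recording what is lost. Fix $w$ and a child $x$. Let
$$I_x=\{i:x_i=1,\ \beta_i\ne0\}=\{i_1<\dots<i_r\}.$$
Collecting the factors of (1) between the corresponding powers of $a$ gives the *raw form* of $w_x$, an alternating sequence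
$$u_0,\,y_1,\,u_1,\,\dots,\,y_r,\,u_r$$
(again from right to left) with *$a$-terms* $y_q=\beta_{i_q}$, which are exponents of $a$, and *separators* $u_q\in\langle b,c\rangle$. The separators $u_q$ with $1\le q\le r-1$ are *interior*; an interior separator may be trivial. The normal form of $w_x$ is reached by steps of two kinds:

* (i) an interior separator is trivial: replace $y,u,y'$ by $y+y'$;
* (ii) an $a$-exponent $y$ is $0$: replace $u,y,u'$ by the product $uu'$.

Each step lowers the number of $a$-terms by exactly $1$. When no step applies we have the normal form. Fix one such reduction.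

At every stage each current term comes from a contiguous block of raw terms, and the sequence begins and ends with a separator. Call a raw term *destroyed* once it has taken part in a step; otherwise it *survives*. A step involves three current terms, so it destroys at most $3$ raw terms that were intact before it. Nothing is ever inserted, so surviving terms that are consecutive in the raw form are consecutive in the normal form. A surviving interior separator is an interior syllable of the normal form, because the terms whose blocks contain $u_0$ and $u_r$ are different from it and lie on its two sides.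

**Step 2: the loss.** Let
$$z(w)=\#\{0\le i\le R:\beta_i=0\},\qquad\delta(w)=R(w)+1-R(w_0)-R(w_1),$$
and let $\mathrm{st}(w)$ be the total number of steps for $w_0$ and $w_1$. Each $i\in[0,R]$ with $\beta_i\ne0$ lies in exactly one of $I_0,I_1$, so $|I_0|+|I_1|=R+1-z(w)$. Each step removes one $a$-term. Hence
$$\delta(w)=z(w)+\mathrm{st}(w)\ge0.\tag{3}$$

**Example B.** Let $w=b^2a^{-1}\,b\,a\,b^3$, so $X_1=1$, $X_2=-1$, and $z(w)=0$. For $x=1$ the states are $1,0,1$, with $e_1=1$, $e_2=-1$. The raw form has $a$-terms $3,2$ with trivial separator between them; one step (i) gives $w_1=a^5$. For $x=0$ we get $w_0=a$. So $\delta(w)=2+1-1-1=1=\mathrm{st}(w)$. In Example A, $z(w)=1$, no steps occur, and $\delta(w)=2+1-0-2=1$.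

**Step 3: even exponents are paid for by the loss.** Let $\mathrm{ev}(w)=\#\{1\le i\le R:X_i\text{ even}\}$.

**Lemma 1.** $\mathrm{ev}(w)\le3\delta(w)+\delta(w_0)+\delta(w_1)$.

*Proof.* At most $2z(w)$ indices $i$ have $\beta_{i-1}=0$ or $\beta_i=0$. Let $X_i$ be even with $\beta_{i-1}\ne0\ne\beta_i$, and take $x$ with $x_{i-1}=1$. Then $x_i=1$ as well. So $i-1,i$ are consecutive elements of $I_x$, and by (1) the interior separator between them is $c^{e_i}$ with $e_i=X_i/2$. Its $b$-exponent is $0$. Distinct $i$ give distinct separators. At most $3\,\mathrm{st}(w)$ of these are destroyed. Each other one is a syllable of the normal form of $w_x$ with $b$-exponent $0$, so it is counted in $z(w_x)\le\delta(w_x)$. Altogether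
$$\mathrm{ev}(w)\le2z(w)+3\,\mathrm{st}(w)+\delta(w_0)+\delta(w_1),$$
and $2z+3\,\mathrm{st}\le3\delta$ by (3). $\square$

**Example C.** For $w=b\,a^2\,b$ we have $w_1=aca$, $w_0=c$, and $\delta(w)=1+1-2-0=0$. Nothing is lost yet, although $X_1$ is even. The loss comes one level later. The sections of $aca$ are $c$ at $0$ and $bc$ at $1$, so $\delta(w_1)=2+1-0-0=3$. Lemma 1 reads $1\le0+0+3$ or better.

## 6. An energy that averaging lowers

We need a function that is comparable to $|x|$, subadditive, and strictly convex. Let
$$\varphi(x)=\sqrt{1+x^2}.$$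
It is even, convex and $1$-Lipschitz, $\varphi(0)=1$, and $|x|\le\varphi(x)\le1+|x|$. Hence $\varphi(x+y)\le\varphi(x)+|y|\le\varphi(x)+\varphi(y)$. Put
$$\Phi(w)=\sum_{i=1}^R\varphi(X_i)+\sum_{i=0}^R\big(\varphi(\beta_i)+\varphi(\gamma_i)\big)\le L+R+2(R+1)=L+3R+2\le4L(w)+2 .$$
Call $i\in\{1,\dots,R-1\}$ *good* if $X_i,X_{i+1}$ are odd and $\beta_{i-1}\ne0\ne\beta_{i+1}$. Put
$$\mathrm{Gap}(w)=\sum_{i\text{ good}}\Gamma(X_i,X_{i+1}),\qquad\Gamma(s,t)=\tfrac12\big(\varphi(s)+\varphi(t)\big)-\varphi\big(\tfrac{s+t}2\big)\ge0 .$$

**Example D.** Let $w=b\,a^3\,b\,a\,b$. Then $i=1$ is good, and the child at $1$ is $a\,c^2\,a$: the exponents $1,3$ have been replaced by their average $2$. The sum $|1|+|3|$ equals $2\cdot|2|$, but $\Gamma(1,3)=\frac12(\sqrt2+\sqrt{10})-\sqrt5\approx0.052>0$.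

**Lemma 2.** $\Phi(w_0)+\Phi(w_1)\le\Phi(w)-\mathrm{Gap}(w)+7\,\mathrm{ev}(w)+4z(w)+14$.

*Proof.* **Step 1: it suffices to treat raw forms.** Define $\Phi$ of a raw sequence by the same formula: sum $\varphi$ over the $a$-terms and over both exponents of each separator. Step (i) replaces $\varphi(y)+\varphi(y')$ by $\varphi(y+y')$ and drops the positive terms of $u$. Step (ii) replaces the exponents of $u,u'$ by their sums and drops $\varphi(y)$. As $\varphi$ is positive and subadditive, neither step increases $\Phi$. So we bound the $\Phi$ of the two raw forms.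

**Step 2: groups.** We name the indices that feed each separator. For child $x$ put $i_0=-\infty$ and $i_{r+1}=+\infty$, and let group $q$ ($0\le q\le r$) be $\{i\in[1,R]:i_q<i\le i_{q+1}\}$. For each $x$ the groups partition $\{1,\dots,R\}$. By (1) the separator is $u_q=b^{B_q}c^{C_q}$, where
$$B_q=\sum\{\gamma_i:\ i\in[0,R],\ i_q<i<i_{q+1},\ x_i=0\},\qquad C_q=\sum_{i\in\text{group }q}e_i^x .$$
(Indices strictly between with $x_i=1$ have $\beta_i=0$ and contribute nothing.) Groups with $1\le q\le r-1$ are *interior*. The others, $q=0$ and $q=r$, are *end* groups; there are at most $4$ of them for both children together.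

**Step 3: $a$-exponents.** Since each $i$ lies in at most one $I_x$, $\sum_x\sum_{i\in I_x}\varphi(\beta_i)\le\sum_i\varphi(\beta_i)$.

**Step 4: $b$-exponents.** Each $\gamma_i$ occurs in exactly one $B_q$ over both children, namely for the $x$ with $x_i=0$. By subadditivity, and because an empty sum gives $\varphi(0)=1$,
$$\sum\varphi(B_q)\le\sum_i\varphi(\gamma_i)+\#\{\text{empty sums}\}.$$
Suppose an interior sum $B_q$ is empty. The index $i_q+1$ is either $i_{q+1}$, which has state $1$, or lies strictly between and is not of state $0$. So it has state $1$. Since $x_{i_q}=1$ too, $X_{i_q+1}$ is even. The index $i_q+1$ determines $x$ (the child with state $1$ at $i_q$) and then $q$. Hence there are at most $\mathrm{ev}(w)$ empty interior sums, and at most $\mathrm{ev}(w)+4$ empty sums.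

**Step 5: sizes of groups.** For a group let $\epsilon$ be the number of its $i$ with $X_i$ even, and let $\zeta$ be the number of $i\in[0,R]$ strictly between $i_q$ and $i_{q+1}$ with $x_i=1$, $\beta_i=0$. The state changes exactly at odd $X_i$. A change $0\to1$ at an index $i$ of the group has $x_i=1$, so either $i=i_{q+1}$ or $i$ is counted in $\zeta$. Thus there are at most $1+\zeta$ changes $0\to1$.

In an interior group the state starts at $x_{i_q}=1$ and ends at $x_{i_{q+1}}=1$. So the number of changes is twice the number of changes $0\to1$; it is even and at most $2+2\zeta$. The size is at most $\epsilon+2+2\zeta$.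

In an end group the changes alternate, so there are at most $(1+\zeta)+1$ changes $1\to0$, and at most $3+2\zeta$ changes in all. The size is at most $\epsilon+3+2\zeta$.

**Step 6: the groups where averaging happens.** An interior group contains $i_{q+1}$, so it is nonempty. If $\epsilon=\zeta=0$, its size equals its number of changes, which is even, positive and at most $2$. So it consists of two indices $i,i+1$ with $i_q=i-1$, $i_{q+1}=i+1$, and $X_i,X_{i+1}$ odd; in particular $i$ is good. Conversely, each good $i$ gives exactly one such group. Take the unique $x$ with $x_{i-1}=1$; then $x_i=0$ and $x_{i+1}=1$, so $i-1,i+1$ are consecutive in $I_x$. For this group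
$$C_q=\tfrac{X_i+1}2+\tfrac{X_{i+1}-1}2=\tfrac{X_i+X_{i+1}}2,\qquad\varphi(C_q)=\tfrac12\varphi(X_i)+\tfrac12\varphi(X_{i+1})-\Gamma(X_i,X_{i+1}).\tag{4}$$

**Step 7: summing the $c$-exponents.** For every other group, since $|X_i|\le\varphi(X_i)$,
$$\varphi(C_q)\le1+\sum_{i\in\text{group}}|e_i^x|\le1+\sum_{i\in\text{group}}\big(\tfrac12\varphi(X_i)+\tfrac12\big).$$
Each $i$ lies in one group for each of the two $x$, so the terms $\frac12\varphi(X_i)$ add up to $\sum_i\varphi(X_i)$, and
$$\sum\varphi(C_q)\le\sum_i\varphi(X_i)-\mathrm{Gap}(w)+{\sum}'\big(1+\tfrac12\,\text{size}\big),$$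
where $\sum'$ runs over the groups not of the form in (4). Over both children, the total of $\epsilon$ is at most $2\,\mathrm{ev}(w)$ and the total of $\zeta$ is at most $z(w)$, because an index with $\beta_i=0$ has state $1$ for one child only.

The interior groups in $\sum'$ have $\epsilon+\zeta\ge1$. So there are at most $2\,\mathrm{ev}+z$ of them, of total size at most $2\,\mathrm{ev}+2(2\,\mathrm{ev}+z)+2z=6\,\mathrm{ev}+4z$. They contribute at most $(2\,\mathrm{ev}+z)+(3\,\mathrm{ev}+2z)=5\,\mathrm{ev}+3z$. The end groups contribute at most $4+\frac12(12+2\,\mathrm{ev}+2z)=10+\mathrm{ev}+z$. Together these are $6\,\mathrm{ev}+4z+10$.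

Adding the bounds of Steps 3, 4 and 7 gives the lemma. $\square$

## 7. Small loss forces local periodicity

Set
$$\mathrm{Ch}(w)=\#\{1\le i\le R-1:X_i\ne X_{i+1}\},$$
$$\Delta_\beta(w)=\#\{0\le i\le R-2:\beta_i\ne\beta_{i+2}\},\qquad\Delta_\gamma(w)=\#\{1\le i\le R-5:\gamma_i\ne\gamma_{i+4}\}.$$
The next lemma is the backward reading of the cycle from Section 4, with error terms.

**Lemma 3.** For every real $M\ge1$:

1. $\mathrm{Ch}(w)\le6M^3\,\mathrm{Gap}(w)+2\,\mathrm{ev}(w)+2z(w)+2L(w)/M$;
2. $\Delta_\beta(w)\le2\,\mathrm{ev}(w)+6\delta(w)+\mathrm{Ch}(w_0)+\mathrm{Ch}(w_1)$;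
3. $\Delta_\gamma(w)\le6\,\mathrm{ev}(w)+9\delta(w)+\Delta_\beta(w_0)+\Delta_\beta(w_1)$.

*Proof.* **Part 1: unequal neighbors cost energy.** Suppose $i$ is good, $X_i\ne X_{i+1}$, and $|X_i|,|X_{i+1}|\le M$. Both are odd, so $|X_i-X_{i+1}|\ge2$. On $[-M,M]$,
$$\varphi''(x)=(1+x^2)^{-3/2}\ge(2M^2)^{-3/2}\ge\frac1{3M^3}=:\kappa .$$
So $\varphi(x)-\kappa x^2/2$ is convex there, and $\Gamma(s,t)$ is at least the same expression formed with $\kappa x^2/2$, which is $\kappa(s-t)^2/8$. Hence $\Gamma(X_i,X_{i+1})\ge\frac48\cdot\frac1{3M^3}=\frac1{6M^3}$, and there are at most $6M^3\,\mathrm{Gap}(w)$ such $i$. An index that is not good has $X_i$ or $X_{i+1}$ even, or $\beta_{i-1}=0$ or $\beta_{i+1}=0$; there are at most $2\,\mathrm{ev}+2z$ of these. Finally, at most $L/M$ indices $j$ have $|X_j|>M$, so at most $2L/M$ indices $i$ have $\max(|X_i|,|X_{i+1}|)>M$.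

**Part 2: $\beta$'s are the $a$-exponents of the children.** Discard the indices $i$ with $X_{i+1}$ or $X_{i+2}$ even, or $\beta_i\beta_{i+2}=0$; there are at most $2\,\mathrm{ev}+2z$. For any other $i$ take $x$ with $x_i=1$. Then $x_{i+1}=0$ and $x_{i+2}=1$, so $\beta_i,\beta_{i+2}$ are consecutive $a$-terms of the raw form of $w_x$. If these two and the separator between them survive, they are consecutive $a$-exponents of $w_x$. Then $\beta_i\ne\beta_{i+2}$ is counted in $\mathrm{Ch}(w_x)$, and distinct $i$ are counted at distinct places. Each destroyed term lies in at most $2$ such triples, and at most $3\,\mathrm{st}$ terms are destroyed, so at most $6\,\mathrm{st}$ triples fail. Finally $2z+6\,\mathrm{st}\le6\delta$.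

**Part 3: $\gamma$'s are the $b$-exponents of the children.** Discard the indices $i$ for which one of the six numbers $X_i,\dots,X_{i+5}$ is even or one of $\beta_{i-1},\beta_{i+1},\beta_{i+3},\beta_{i+5}$ is $0$; there are at most $6\,\mathrm{ev}+4z$. (All indices are in range because $1\le i\le R-5$.) For any other $i$ take $x$ with $x_{i-1}=1$. The states at $i-1,\dots,i+5$ are $1,0,1,0,1,0,1$. So the four listed $\beta$'s are consecutive $a$-terms of the raw form of $w_x$, and the three separators between them have $b$-exponents $\gamma_i,\gamma_{i+2},\gamma_{i+4}$.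

Suppose these three separators and the two middle $a$-terms survive. Then they are consecutive in the normal form, so $\gamma_i$ and $\gamma_{i+4}$ are the $b$-exponents of syllables $s'_l$ and $s'_{l+2}$ of $w_x$. Hence $\gamma_i\ne\gamma_{i+4}$ is counted in $\Delta_\beta(w_x)$, at distinct places for distinct $i$. A separator lies in at most $3$ such windows, and an $a$-term is a middle term of at most $2$. So at most $9\,\mathrm{st}$ windows fail. Finally $4z+9\,\mathrm{st}\le9\delta$. $\square$

## 8. Four consecutive quiet levels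

Let $w\in F$ with $L(w)\le n$, and let $K\ge4$ be an integer with $2^K\le n$. For each quantity $Q$ put $Q_k=\sum_{|v|=k}Q(w_v)$, and write $N_k=\sum_{|v|=k}R(w_v)$. By (2), $L_k\le n$; since $R\le L$, also $N_k\le n$.

**Step 1: the total loss is $O(n)$.** By definition of $\delta$, $N_{k+1}=N_k+2^k-\delta_k$. Summing and using $N_0\le n$ and $N_{k}\ge0$,
$$\sum_{k\le K}\delta_k\le n+2^{K+1}\le3n,\qquad\sum_{k<K}\delta_k\le n+2^K\le2n .$$

**Step 2: the total energy drop is $O(n)$.** Lemma 1 gives $\mathrm{ev}_k\le3\delta_k+\delta_{k+1}$, and $z_k\le\delta_k$ by (3). So Lemma 2 gives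
$$\Phi_{k+1}\le\Phi_k-\mathrm{Gap}_k+25\delta_k+7\delta_{k+1}+14\cdot2^k .$$
Sum over $k<K$. With $\Phi_K\ge0$ and $\Phi_0\le4n+2$,
$$\sum_{k<K}\mathrm{Gap}_k\le(4n+2)+32\cdot3n+14n\le116\,n .$$
Thus $\sum_{k<K}(\delta_k+\mathrm{Gap}_k)\le118n$.

**Step 3: a quiet block.** There are $\lfloor K/4\rfloor\ge K/8$ disjoint blocks of four consecutive levels below $K$. So on one of them, $\{m,m+1,m+2,m+3\}$,
$$\sum_{k=m}^{m+3}(\delta_k+\mathrm{Gap}_k)\le T:=\frac{1000\,n}K .$$

**Step 4: level $m$ is locally periodic.** For $j\in\{m,m+1,m+2\}$ we have $\mathrm{ev}_j\le3\delta_j+\delta_{j+1}\le3T$. Part 1 of Lemma 3, with $M\ge1$, gives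
$$\mathrm{Ch}_j\le6M^3T+6T+2T+\frac{2n}M\le14M^3T+\frac{2n}M .$$
Parts 2 and 3 give
$$(\Delta_\beta)_m\le12T+\mathrm{Ch}_{m+1},\qquad(\Delta_\beta)_{m+1}\le12T+\mathrm{Ch}_{m+2},$$
$$(\Delta_\gamma)_m\le27T+(\Delta_\beta)_{m+1}\le39T+\mathrm{Ch}_{m+2}.$$
Hence
$$D:=\mathrm{Ch}_m+(\Delta_\beta)_m+(\Delta_\gamma)_m\le\mathrm{Ch}_m+\mathrm{Ch}_{m+1}+\mathrm{Ch}_{m+2}+51T\le93M^3T+\frac{6n}M .$$
The choice $M=K^{1/4}$ balances the two terms: they become $93000\,nK^{-1/4}$ and $6nK^{-1/4}$. So
$$D\le10^5\,n\,K^{-1/4}.\tag{5}$$

## 9. Counting locally periodic data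

Let $n$ be large and $K=\lfloor\frac12\log_2n\rfloor$, so $2^K\le\sqrt n$. By Section 8 every element of $B_G(n)$ is $\pi(w)$, where for some $m<K$ the tuple $(w_v)_{|v|=m}$ has total $L$-length at most $n$ and satisfies (5). By Section 3 the element is determined by the permutation on level $m$ and this tuple.

**Step 1: the cheap data.** There are at most $K$ choices of $m$. There are at most $(2^m)!\le e^{\sqrt n\log n}$ permutations of level $m$. There are at most $(n+1)^{\sqrt n}$ choices for the numbers $R_v=R(w_v)\in[0,n]$. Together these contribute $O(\sqrt n\log n)$ to the logarithm.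

**Step 2: encoding the exponents.** It remains to give the families $(X_i)$, $(\beta_i)$, $(\gamma_i)$ for all $v$ on level $m$. Call $(v,i)$ a position.

* $X$ is determined by the set of positions with $i=1$ or $X_i\ne X_{i-1}$, and the values there.
* $\beta$ is determined by the set of positions with $i\in\{0,1\}$ or $\beta_i\ne\beta_{i-2}$, and the values there.
* $\gamma$ is determined by the set of positions with $i\in\{0,\dots,4\}$, or $i=R_v$, or $5\le i\le R_v-1$ and $\gamma_i\ne\gamma_{i-4}$, and the values there.

In each case a value at an unlisted position is copied from the earlier position that the rule names. The exceptions beyond the first indices, and beyond $i=R_v$ for $\gamma$, are exactly those counted by $\mathrm{Ch}_m$, $(\Delta_\beta)_m$, $(\Delta_\gamma)_m$. So each set has size at most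
$$p:=\lfloor10^5nK^{-1/4}+6\sqrt n\rfloor,$$
inside a set of at most $N_m+2^m\le2n$ positions. Listed in a fixed order of positions, the values form an integer vector with at most $p$ entries and $\ell^1$-norm at most $n$.

**Step 3: the number of codes.** For $n$ large, $1\le p\le n$. For integers $1\le p\le N$,
$$\sum_{j\le p}\binom Nj\le\Big(\frac Np\Big)^p\sum_j\binom Nj\Big(\frac pN\Big)^j=\Big(\frac Np\Big)^p\Big(1+\frac pN\Big)^N\le\Big(\frac{eN}p\Big)^p .$$
With $N=2n$ this bounds the number of position sets by $(2en/p)^p$. Pad a value vector by zeros to length $p$. There are $\binom{n+p}p$ nonnegative integer vectors of length $p$ and sum at most $n$, and at most $2^p$ choices of signs. So there are at most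
$$2^p\binom{n+p}p\le2^p\Big(\frac{e(n+p)}p\Big)^p\le2^p\Big(\frac{2en}p\Big)^p$$
value vectors. Since $2\le2en/p$, each family has at most $(2en/p)^{3p}$ possibilities, and
$$\log|B_G(n)|\le9p\log\frac{2en}p+O(\sqrt n\log n).$$

**Step 4: the final estimate.** The function $p\mapsto p\log(2en/p)$ has derivative $\log(2n/p)\ge0$ on $(0,2n]$, so it is increasing there. For $n$ large, $p\le2\cdot10^5nK^{-1/4}\le2n$. At this larger value the logarithm is $\log(10^{-5}e\,K^{1/4})\le\frac14\log K$. Therefore
$$\log|B_G(n)|\le C_0\,n\,K^{-1/4}\log K .$$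
For large $n$ we have $\frac12\log n\le K\le\log n$, because $\frac12\log_2n=\frac{\log n}{2\log2}$ and $\frac12<\frac1{2\log2}<1$. So the right side is at most $C\,n\,\log\log n/(\log n)^{1/4}$. This proves Theorem 1. $\blacksquare$

## 10. A lower bound for the growth of $G_2$

**Theorem 2.** Let $\lambda\approx1.769$ be the positive root of $\lambda^3=2\lambda+2$ and $\kappa=\log2/\log(2\lambda)>0.548$. Then $\log|B_{G_2}(n)|\ge c_0\,n^\kappa$ for some $c_0>0$ and all large $n$. Hence $G_2$ has intermediate growth.

*Proof.* **Step 1: a substitution that lifts words.** We want short words for elements of the form $(g,g')$. Since $a(0\eta)=1\eta$, we have $a(g,1)a^{-1}=(1,g)$ and $a^{-1}(1,g)a=(g,1)$. So in $G$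
$$b=(1,a),\qquad aca^{-1}=(1,b),\qquad a^2=(c,c).$$
Let $\tau$ be the substitution $a\mapsto b$, $b\mapsto aca^{-1}$, $c\mapsto a^2$ on words in $a^{\pm1},b^{\pm1},c^{\pm1}$. In $G$ it satisfies $\tau(U)=(c^{\varepsilon_c(U)},U)$, where $\varepsilon_c$ is the exponent sum in $c$.

**Step 2: weights.** Give $a,b,c$ and their inverses the weights $1,\lambda,2/\lambda$, and let $|U|$ be the weight of a word. Then $\tau(a),\tau(b),\tau(c)$ have weights $\lambda$, $2+2/\lambda=\lambda^2$, and $2$. So $\tau$ multiplies weights by exactly $\lambda$.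

**Step 3: squaring.** Suppose $U,U'$ have exponent sum zero in each letter. The exponent sums of $\tau(U)$ in $a,b,c$ are $2\varepsilon_c(U),\varepsilon_a(U),\varepsilon_b(U)$, all zero. So $a^{-1}\tau(U)a\,\tau(U')$ also has all exponent sums zero. Since $\tau(U)=(1,U)$, it represents $(U,U')$. Its weight is at most $\lambda(|U|+|U'|)+2$. Let $Z(\ell)$ be the set of elements of $G$ represented by words of weight at most $\ell$ with all exponent sums zero. Different pairs of elements give different elements $(U,U')$, so
$$|Z(2\lambda\ell+2)|\ge|Z(\ell)|^2 .$$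

**Step 4: iteration.** The word $aca^{-1}c^{-1}$ has zero exponent sums and represents $(1,b)(b^{-1},1)=(b^{-1},b)$. This is nontrivial, because $a$ moves the first letter and so $b=(1,a)\ne1$. So $|Z(\ell_0)|\ge2$ for some $\ell_0$. Put $\ell_{k+1}=2\lambda\ell_k+2$. Then $\log|Z(\ell_k)|\ge2^k\log2$, and $\ell_k\le A(2\lambda)^k$ with $A=\ell_0+\frac2{2\lambda-1}$. For $\ell\ge\ell_0$ choose $k$ with $\ell_k\le\ell<\ell_{k+1}$. Then $\ell\le A(2\lambda)^{k+1}$ and $2^k=(2\lambda)^{k\kappa}\ge(\ell/(2\lambda A))^\kappa$, so $\log|Z(\ell)|\ge c_1\ell^\kappa$. All weights are at least $1$, so $Z(n)\subseteq B_G(n)$ and the bound follows. With Theorem 1, $G_2$ has intermediate growth. $\square$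

## 11. The groups $A_d$

For $d\ge2$ let $A_d=\langle a,h_2,\dots,h_d\rangle$ with
$$a=\sigma(1,h_d),\qquad h_2=(1,a),\qquad h_{j+1}=(h_j,1)\quad(2\le j\le d-1).$$
For $d=3$ this is $G_2$ with $h_2=b$, $h_3=c$. For $d=4$, for instance, $h_2=(1,a)$, $h_3=(h_2,1)$, $h_4=(h_3,1)$: an exponent now needs one more level to travel from $h_4$ to $a$.

**Theorem 3.** For every $d\ge3$ there are $c_d,C_d>0$ such that for all large $n$
$$c_d\,n^{\log2/\log6}\le\log|B_{A_d}(n)|\le C_d\,n\,\frac{\log\log n}{(\log n)^{1/4}} .$$
So $A_d$ has intermediate growth and contains no free subsemigroup of rank $2$. The condition $d\ge3$ is needed: in $A_2$ the elements $a,h_2$ generate a free monoid.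

Here balls are taken with respect to $a,h_2,\dots,h_d$ and their inverses. The statement on semigroups follows from the upper bound as in Section 2. The case $d=2$ is Section 12. Now let $d\ge3$; we begin with the upper bound.

**Step 1: the free product above $A_d$.** The elements $h_2,\dots,h_d$ commute in $A_d$. Indeed $h_2=(1,a)$ commutes with every $(g,1)$, and for $3\le i<j$ we have $[h_i,h_j]=([h_{i-1},h_{j-1}],1)$, which is trivial by induction on $i$. Let $F=\mathbb Z^{d-1}*\langle a\rangle$ with $\mathbb Z^{d-1}=\langle h_2,\dots,h_d\rangle$, and $\pi:F\to A_d$. The images $(1,a)$ and $(h_{j-1},1)$, $3\le j\le d$, commute in $F\times F$, so sections are well defined on $F$, and as in Section 3 the permutation on level $m$ and the tuple $(w_v)_{|v|=m}$ determine $\pi(w)$. Write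
$$w=s_Ra^{X_R}\cdots a^{X_1}s_0,\qquad s_i=\prod_{j=2}^dh_j^{\beta_{i,j}},$$
with $X_i\ne0$ for all $i$ and $s_i\ne1$ for $0<i<R$; define $R(w)$, states, and $L(w)=\sum|X_i|+\sum|\beta_{i,j}|$ as before. Now $a^2\mapsto(h_d,h_d)$ and $a_0=1$, $a_1=h_d$, so the section of $a^X$ at $y$ is $h_d^{\lfloor(X+y)/2\rfloor}$. Therefore
$$w_x=t_Rh_d^{e_R}t_{R-1}\cdots h_d^{e_1}t_0,\qquad t_i=\begin{cases}\prod_{j=3}^dh_{j-1}^{\beta_{i,j}}&x_i=0\\ a^{\beta_{i,2}}&x_i=1\end{cases},\qquad e_i=\Big\lfloor\frac{X_i+x_{i-1}}2\Big\rfloor,\tag{6}$$
with the same $e_i$ as in (1). Again each exponent is used once over the two children, so $L(w_0)+L(w_1)\le L(w)$.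

**Step 2: raw forms and the loss.** Let $\beta_{i,2}$ play the role of $\beta_i$: put $I_x=\{i:x_i=1,\ \beta_{i,2}\ne0\}$, $z(w)=\#\{0\le i\le R:\beta_{i,2}=0\}$, and $\delta(w)=R(w)+1-R(w_0)-R(w_1)$, and call $i\in\{1,\dots,R-1\}$ good if $X_i,X_{i+1}$ are odd and $\beta_{i-1,2}\ne0\ne\beta_{i+1,2}$. The raw form of $w_x$ has $a$-terms $\beta_{i_q,2}$ and separators in $\mathbb Z^{d-1}$. The reduction steps (i), (ii) and the remarks on surviving terms are word for word those of Section 5, and $|I_0|+|I_1|=R+1-z(w)$ again gives (3): $\delta=z+\mathrm{st}$.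

**Step 3: Lemma 1 holds.** Discard the at most $2z$ indices with $\beta_{i-1,2}=0$ or $\beta_{i,2}=0$. For any other $i$ with $X_i$ even, and $x$ with $x_{i-1}=1$, the interior separator between the consecutive elements $i-1,i$ of $I_x$ is $h_d^{X_i/2}$. Since $d\ge3$, its $h_2$-exponent is $0$. So if it survives it is counted in $z(w_x)\le\delta(w_x)$; at most $3\,\mathrm{st}$ such separators do not survive. Hence $\mathrm{ev}(w)\le3\delta(w)+\delta(w_0)+\delta(w_1)$.

**Step 4: the energy.** Put $\Phi(w)=\sum_i\varphi(X_i)+\sum_i\sum_{j=2}^d\varphi(\beta_{i,j})$. There are $R+(d-1)(R+1)$ terms, so $\Phi\le L+dR+d-1\le(d+1)L+d-1$. With $\mathrm{Gap}$ defined as in Section 6,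
$$\Phi(w_0)+\Phi(w_1)\le\Phi(w)-\mathrm{Gap}(w)+(d+4)\,\mathrm{ev}(w)+4z(w)+4d+2.\tag{7}$$
To see this, note that steps (i), (ii) do not increase $\Phi$, so we bound raw forms. Define groups as in Section 6. By (6), the $h_d$-exponent of a separator is $C_q=\sum_{i\in\text{group }q}e_i^x$: the factors $t_i$ of state $0$ involve only $h_2,\dots,h_{d-1}$. Steps 5–7 of the proof of Lemma 2 use only the states, the $X_i$, the numbers $e_i$, and which $\beta_{i,2}$ vanish, so they apply and give $\sum\varphi(C_q)\le\sum\varphi(X_i)-\mathrm{Gap}+6\,\mathrm{ev}+4z+10$. For $3\le j\le d$ the $h_{j-1}$-exponent of a separator is the sum of $\beta_{i,j}$ over the state-$0$ indices strictly between $i_q$ and $i_{q+1}$. Each $\beta_{i,j}$ occurs in exactly one such sum, and an interior sum is empty only if $X_{i_q+1}$ is even, as in Step 4 there. So each of these $d-2$ values of $j$ gives at most $\sum_i\varphi(\beta_{i,j})+\mathrm{ev}+4$. The $a$-exponents give at most $\sum_i\varphi(\beta_{i,2})$. The errors add up to $6\,\mathrm{ev}+4z+10+(d-2)(\mathrm{ev}+4)$, which is (7).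

**Step 5: local periodicity.** Define $\mathrm{Ch}$ as before, and
$$\Delta_2(w)=\#\{0\le i\le R-2:\beta_{i,2}\ne\beta_{i+2,2}\}.$$
Part 1 of Lemma 3 concerns only the $X_i$ and the good indices. Part 2 concerns only the $a$-terms of the children, which are the $\beta_{i,2}$. So the same proofs give
$$\mathrm{Ch}\le6M^3\,\mathrm{Gap}+2\,\mathrm{ev}+2z+\frac{2L}M,\qquad\Delta_2(w)\le2\,\mathrm{ev}(w)+6\delta(w)+\mathrm{Ch}(w_0)+\mathrm{Ch}(w_1).$$
For $2\le j\le d$ let $D_j=2^{j-1}$, and for $3\le j\le d$ let
$$\Delta_j(w)=\#\{1\le i\le R-1-D_j:\beta_{i,j}\ne\beta_{i+D_j,j}\}.$$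
Then for $3\le j\le d$
$$\Delta_j(w)\le(D_j+2)\,\mathrm{ev}(w)+\big(\tfrac32D_j+3\big)\delta(w)+\Delta_{j-1}(w_0)+\Delta_{j-1}(w_1).\tag{8}$$
To prove (8), discard the indices $i$ for which one of the $D_j+2$ numbers $X_i,\dots,X_{i+D_j+1}$ is even or one of the $\frac12D_j+2$ numbers $\beta_{i-1,2},\beta_{i+1,2},\dots,\beta_{i+D_j+1,2}$ is $0$. There are at most $(D_j+2)\,\mathrm{ev}+(\frac12D_j+2)z$ of these. For any other $i$ take $x$ with $x_{i-1}=1$. The states from $i-1$ to $i+D_j+1$ alternate and start and end at $1$. So the listed $\beta_{\cdot,2}$ are consecutive $a$-terms of the raw form of $w_x$, and the $\frac12D_j+1$ separators between them have $h_{j-1}$-exponents $\beta_{i,j},\beta_{i+2,j},\dots,\beta_{i+D_j,j}$.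

Suppose these separators and the $\frac12D_j$ $a$-terms between them survive. Then the separators are consecutive interior syllables $s'_l,\dots,s'_{l+D_{j-1}}$ of $w_x$, because $\frac12D_j=D_{j-1}$. As they are interior, $l\ge1$ and $l+D_{j-1}\le R(w_x)-1$, so $l$ is in the range of the definition of $\Delta_{j-1}$ (for $j-1=2$ even a larger range is allowed). Hence $\beta_{i,j}\ne\beta_{i+D_j,j}$ is counted in $\Delta_{j-1}(w_x)$, at distinct places for distinct $i$. Each destroyed term lies in at most $\frac12D_j+1$ such windows, so at most $3(\frac12D_j+1)\,\mathrm{st}$ windows fail. Since $\frac12D_j+2\le\frac32D_j+3$, (3) gives (8).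

**Step 6: $d+1$ quiet levels.** Let $L(w)\le n$, $K\ge d+1$, $2^K\le n$, with level sums $Q_k$ and $N_k$ as in Section 8. As there, $L_k,N_k\le n$, $\sum_{k\le K}\delta_k\le3n$, and $\mathrm{ev}_k\le3\delta_k+\delta_{k+1}$. In (7) this gives an error of at most $(3d+16)\delta_k+(d+4)\delta_{k+1}+(4d+2)2^k$ on level $k$, so
$$\sum_{k<K}\mathrm{Gap}_k\le(d+1)n+d-1+(4d+20)\cdot3n+(4d+2)n=O_d(n).$$
There are $\lfloor K/(d+1)\rfloor\ge K/(2d+2)$ disjoint blocks of $d+1$ consecutive levels below $K$. So on some block $\{m,\dots,m+d\}$ we have $\sum(\delta_k+\mathrm{Gap}_k)\le T$ with $T=O_d(n/K)$. For $m\le k\le m+d-1$ this gives $\mathrm{ev}_k\le3T$ and $\mathrm{Ch}_k\le14M^3T+2n/M$, as in Section 8. Apply (8) on levels $m,m+1,\dots$ until $\Delta_2$ is reached on level $m+j-2$, and then the bound for $\Delta_2$: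
$$(\Delta_j)_m\le O_d(T)+(\Delta_2)_{m+j-2}\le O_d(T)+\mathrm{Ch}_{m+j-1}\qquad(2\le j\le d).$$
All levels used here lie between $m$ and $m+d-1$. With $M=K^{1/4}$,
$$\mathrm{Ch}_m+\sum_{j=2}^d(\Delta_j)_m=O_d(nK^{-1/4}).$$

**Step 7: counting.** Let $K=\lfloor\frac12\log_2n\rfloor$ with $n$ large. The number $m$, the permutation on level $m$ and the numbers $R_v$ contribute $O(\sqrt n\log n)$ to the logarithm, as in Section 9. Encode the $d$ families $X,\beta_{\cdot,2},\dots,\beta_{\cdot,d}$. For $X$ and $\beta_{\cdot,2}$ use the rules for $X$ and $\beta$ there. For $\beta_{\cdot,j}$ with $j\ge3$ list the values at $0\le i\le D_j$, at $i=R_v$, and at those $D_j<i<R_v$ with $\beta_{i,j}\ne\beta_{i-D_j,j}$. The last positions are counted by $(\Delta_j)_m$, since $i-D_j$ runs over $1,\dots,R_v-1-D_j$. So each family uses at most $p=\lfloor C_1nK^{-1/4}+(2^{d-1}+2)\sqrt n\rfloor$ positions out of at most $2n$, where $C_1$ depends only on $d$ and we may take $C_1\ge e$. The values have $\ell^1$-norm at most $n$. For $n$ large, $1\le p\le n$, and each family has at most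 $(2en/p)^{3p}$ possibilities by Step 3 of Section 9. For $n$ large, $p\le2C_1nK^{-1/4}\le2n$, and monotonicity of $p\log(2en/p)$ gives
$$\log|B_{A_d}(n)|\le3dp\log\frac{2en}p+O(\sqrt n\log n)\le C'_d\,nK^{-1/4}\log K ,$$
because $\log\big(eK^{1/4}/C_1\big)\le\frac14\log K$. As in Section 9, $\frac12\log n\le K\le\log n$ for large $n$, and the upper bound follows.

**Step 8: the lower bound.** As in Section 10, $a(g,1)a^{-1}=(1,g)$ and $a^{-1}(1,g)a=(g,1)$. Let $\tau$ be the substitution
$$a\mapsto h_2=(1,a),\qquad h_j\mapsto ah_{j+1}a^{-1}=(1,h_j)\quad(2\le j<d),\qquad h_d\mapsto a^2=(h_d,h_d).$$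
It at most triples word length. The exponent sum of $\tau(U)$ in $a$ is twice that of $U$ in $h_d$; in $h_2$ it is that of $U$ in $a$; in $h_{j+1}$ it is that of $U$ in $h_j$. So $\tau$ preserves vanishing of all exponent sums. If $U,U'$ have all exponent sums zero, then $\tau(U)=(1,U)$, and $a^{-1}\tau(U)a\,\tau(U')$ represents $(U,U')$ and has all exponent sums zero. Let $Z(\ell)$ be the set of elements represented by words of length at most $\ell$ with all exponent sums zero. Then $|Z(6\ell+2)|\ge|Z(\ell)|^2$. Also $ah_3a^{-1}h_3^{-1}=(1,h_2)(h_2^{-1},1)=(h_2^{-1},h_2)\ne1$, so $|Z(4)|\ge2$. Put $\ell_0=4$, $\ell_{k+1}=6\ell_k+2$. Then $\log|Z(\ell_k)|\ge2^k\log2$ and $\ell_k\le5\cdot6^k$, since $\ell_k+\frac25=6^k(4+\frac25)$. For $\ell_k\le n<\ell_{k+1}$ we get $2^k=(6^k)^{\log2/\log6}\ge(n/30)^{\log2/\log6}$. As $Z(n)\subseteq B_{A_d}(n)$, the lower bound follows. $\square$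

## 12. The free monoid in $A_2$

Write $b=h_2$, so $A_2$ is generated by $a=\sigma(1,b)$ and $b=(1,a)$. The argument of Section 11 breaks at Step 3: here the separator $h_d^{X_i/2}$ is a power of $h_2$, so its $h_2$-exponent is not $0$. We show that $a,b$ generate a free monoid, that is, different positive words (including the empty one) represent different elements.

**Step 1: $a$ and $b$ have infinite order.** We have $a^2=(b,b)$. Let $m>0$ be the order of $a$. Since $a$ changes the first letter, $m$ is even. Then $a^m=(b^{m/2},b^{m/2})=1$ gives $b^{m/2}=1$, and $b^{m/2}=(1,a^{m/2})$ gives $a^{m/2}=1$, a contradiction. So $a$ has infinite order, and $b^k=(1,a^k)$ shows that $b$ has too.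

**Step 2: section words.** For a positive word $U$ let $U_0,U_1$ be its section words, read from the right as in Section 4. A letter read in state $0$ contributes nothing. In state $1$ it contributes one letter: $b$ for $a$, and $a$ for $b$. The letter $a$ changes the state and $b$ does not. Each letter is read in state $1$ for exactly one child, so $|U_0|+|U_1|=|U|$. If $U_0$ is empty, no letter is read in state $1$ when we start in state $0$; so nothing follows the first $a$ read, and $U\in\{b^k,ab^k:k\ge0\}$. If $U_1$ is empty, then $U$ is empty, because the rightmost letter is read in state $1$.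

**Step 3: nonempty positive words are nontrivial.** Let $U$ be a shortest nonempty positive word that is trivial in $A_2$. Then $U_0,U_1$ represent $1$. If both were nonempty, both would be shorter counterexamples. So one is empty, and since $U$ is nonempty it is $U_0$. Hence $U=b^k$ with $k\ge1$, which is nontrivial by Step 1, or $U=ab^k$ with $k\ge0$, which moves the first letter. This is a contradiction.

**Step 4: different positive words are different elements.** Let $U\ne V$ be positive words equal in $A_2$ with $|U|+|V|$ minimal. Both are nonempty by Step 3. If their rightmost letters agreed, we could cancel them; so, say, $U=\cdots a$ and $V=\cdots b$. Their rightmost letters are read in state $1$ for the child $1$, so $U_1=\cdots b$ and $V_1=\cdots a$. These are different words, and they are equal in $A_2$ because $U$ and $V$ are. By minimality $|U_1|+|V_1|\ge|U|+|V|$, so $U_0$ and $V_0$ are empty. By Step 2, and by the rightmost letters, $U=a$ and $V\in\{b^k,ab^k\}$ with $k\ge1$. The equality $a=b^k$ fails on the first letter, and $a=ab^k$ contradicts the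 infinite order of $b$. So $a,b$ generate a free monoid, and the proof of Theorem 3 is complete. $\blacksquare$
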